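# Constructing 4-expressions in polynomial time

## 1. Two labels: components and co-components

All graphs are finite, simple and undirected. We build graphs from single vertices that carry labels.

**Definition ($k$-expression, cliquewidth).** A *$k$-expression* is a term built from the following operations on vertex-labeled graphs with labels in $\{1,\dots,k\}$:

1. $i(v)$: create a single vertex $v$ with label $i$;
2. $G_1\oplus G_2$: the disjoint union of two labeled graphs;
3. $\eta_{i,j}(G)$ with $i\ne j$: add all edges between vertices of label $i$ and vertices of label $j$;
4. $\rho_{i\to j}(G)$: change every label $i$ into label $j$.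

The *cliquewidth* $\mathrm{cw}(G)$ is the smallest $k$ such that $G$, with labels forgotten, is the value of some $k$-expression.

For example, the path $P_4$ with edges $ab,bc,cd$ is the value of the $3$-expression
$$\eta_{1,2}\Big(\rho_{2\to3}\big(\eta_{1,2}(\rho_{1\to3}(\eta_{1,2}(1(a)\oplus 2(b)))\oplus 1(c))\big)\oplus 2(d)\Big). \tag{1}$$
Reading from the inside: $ab$ is added; $a$ gets label $3$ and is not touched again; $c$ arrives with label $1$ and is joined to $b$, which has label $2$; $b$ gets label $3$; $d$ arrives with label $2$ and is joined to $c$.

When such an expression of a graph of bounded cliquewidth is given, many NP-complete problems can be solved in polynomial time. So we want the expression itself. The text "Probe Graph Classes" (http://vixra.org/pdf/1210.0081v1.pdf) says that obtaining an expression for graphs with cliquewidth at most $4$ "is still an open problem". We read this as follows. Somebody hands us a graph $G$ on $n$ vertices and promises that $\mathrm{cw}(G)\le 4$. Can we output a $4$-expression of $G$ in time polynomial in $n$? These notes prove that the answer is yes.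

With one label there is no operation $\eta$, so $\mathrm{cw}(G)\le1$ means that $G$ has no edges. With two labels the question is also easy.

**Proposition 1.** A graph has cliquewidth at most $2$ if and only if each of its induced subgraphs with at least two vertices is disconnected or has a disconnected complement. There is a polynomial-time algorithm that outputs a $2$-expression of $G$, or reports that $\mathrm{cw}(G)>2$.

*Proof.* Suppose first that $G$ has a $2$-expression. Leaving out vertices, and each $\oplus$ that loses one side, gives a $2$-expression of any nonempty induced subgraph. So it is enough to treat $G$ itself, with at least two vertices. Consider the outermost $\oplus$; only $\eta$'s and $\rho$'s follow it. If none of these $\eta$'s adds an edge between the two sides of this $\oplus$, then $G$ is disconnected. Otherwise some $\eta_{1,2}$ adds an edge. At that moment both labels occur, and afterwards the vertices of label $1$ are adjacent to all vertices of label $2$. So the complement of $G$ is disconnected.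

For the converse and the algorithm, build recursively an expression whose final labels are all $1$. For one vertex take $1(v)$. If $G$ is disconnected, split $V(G)=W_1\sqcup W_2$ with both parts nonempty and no edges between them, and take $E_1\oplus E_2$, where $E_i$ is the expression of $G[W_i]$. If the complement is disconnected, split so that all edges between $W_1$ and $W_2$ are present, and take $\rho_{2\to1}(\eta_{1,2}(E_1\oplus\rho_{1\to2}(E_2)))$. If neither holds, report $\mathrm{cw}(G)>2$; this is correct by the first part, since the current graph is an induced subgraph of the input. There are at most $2n-1$ calls. $\square$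

Since $P_4$ and its complement are connected, (1) shows $\mathrm{cw}(P_4)=3$.

What changes with more labels? Take any $k$-expression of a graph with vertex set $W$, $|W|\ge2$. Let $W_1,W_2$ be the two sides of its outermost $\oplus$, and partition $W$ into *blocks* by the labels right after this $\oplus$. From then on, vertices of one block are never told apart. An edge $xy$ with $x\in W_1$, $y\in W_2$ is made by a later $\eta_{i,j}$, at a moment when the whole block of $x$ has label $i$ and the whole block of $y$ has label $j\ne i$. Hence
$$\text{$x$ and $y$ lie in different blocks, and every vertex of one is adjacent to every vertex of the other.} \tag{2}$$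
In Proposition 1 any split into unions of components, or of co-components, was good enough. With three labels this freedom is gone. Try to build $P_4$ with the split $\{a,d\}\,|\,\{b,c\}$. The edges between the sides are $ab$ and $dc$. By (2), $a,b$ are in different blocks, and so are $c,d$. If $c$ were in the block of $b$, then $ac$ would be an edge. If $d$ were in the block of $a$, then $db$ would be an edge. If $c$ were in the block of $a$, then (2) for $dc$ would make $da$ an edge. If $d$ were in the block of $b$, then (2) for $ab$ would make $ad$ an edge. So this split needs four labels, while the split $\{a,b,c\}\,|\,\{d\}$ of (1) needs three.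

So two things change. The recursive subproblem is now "build $G[W_i]$ so that its final labels are prescribed". And the split must be found among exponentially many. We solve the first difficulty by working with colored graphs throughout. For the second we search for the split by dynamic programming along an expression of $G$ that uses far too many labels but can be computed. Such a program needs only finitely many states if the colored problem has finite index across every cut of bounded type. Proving that is the main work.

## 2. Colored graphs, the theorems, and the quoted tools

Write $[k]=\{1,\dots,k\}$.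

**Definition (colored graphs, $F_k$).** A *colored graph* $(G,c)$ is a nonempty graph with a map $c:V(G)\to[k]$. $F_k$ is the set of colored graphs that are values of $k$-expressions, with final labels $c$.

Every one-vertex colored graph is in $F_k$. Relabeling everything to $1$ at the end shows that $\mathrm{cw}(G)\le k$ if and only if $(G,\text{const }1)\in F_k$.

**Theorem 2.** For each $k\le4$ there is a polynomial-time algorithm that decides whether $\mathrm{cw}(G)\le k$ and, if so, outputs a $k$-expression of $G$.

In particular the promise is not needed. For $k=4$ this answers the question.

**Theorem 3.** For all fixed $k\le4$ and $r$: given an $r$-expression of $G$ and $c:V(G)\to[k]$, one can decide $(G,c)\in F_k$ by one bottom-up pass with constant-size tables, and construct a $k$-expression with value $(G,c)$, if it exists, in polynomial time.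

**Definition (NLC-width).** An *NLC$_k$-expression* (Wanke) uses single vertices with labels in $[k]$, the operations $G\times_SH$ with $S\subseteq[k]^2$ (disjoint union plus all edges between label $\ell$ of $G$ and label $m$ of $H$, for $(\ell,m)\in S$), and arbitrary relabelings $[k]\to[k]$. The *NLC-width* of $G$ is the smallest $k$ for which $G$ is the value of an NLC$_k$-expression. For example, $P_3$ with edges $ab,bc$ is $\big(1(a)\times_{\emptyset}1(c)\big)\times_{\{(1,1)\}}1(b)$, so its NLC-width is $1$.

**Theorem 4.** The analogues of Theorems 2 and 3 hold for NLC-width, for every fixed $k$.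

Nothing is claimed for cliquewidth at most $k$ with $k\ge5$, and no complexity assumption is used. We quote the following tools.

**Definition (wqo).** A quasi-order (reflexive, transitive) is a *well-quasi-order* (wqo) if every infinite sequence $q_1,q_2,\dots$ is *good*: there are $i<j$ with $q_i\le q_j$. A sequence that is not good is *bad*. For example $\mathbb N$ with $\le$ is a wqo, and $\mathbb N$ with divisibility is not, because the primes form a bad sequence.

* Oum–Seymour (J. Combin. Theory B 96 (2006) 514–528): for fixed $k$ there is a polynomial-time algorithm which, for a graph $G$, either certifies $\mathrm{cw}(G)>k$ or outputs a $(2^{3k+2}-1)$-expression of $G$.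
* Higman: if $Q$ is a wqo, then so is the set of its finite subsets under $X\le Y\iff\forall x\in X\,\exists y\in Y:\ x\le y$.
* Elementary facts: in a wqo every infinite sequence has an infinite ascending subsequence; finite disjoint unions and finite products of wqos are wqo.
* Only for Theorem 4: NLC-width $\le k$ implies $\mathrm{cw}\le2k$ (Johansson 1998).

"$X$ complete to $Y$" means that every $x\in X$ is adjacent to every $y\in Y$ (vacuously true if one of them is empty); "anticomplete" means that there are no edges between them. In rooted trees, "ancestor" includes the node itself unless "proper" is said, and $u\le v$ means that $v$ is an ancestor of $u$. Until Section 12, $k\in\{1,2,3,4\}$ is fixed.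

## 3. Derivations: expressions without label names

The purpose of this section is to replace an expression by the data in (2), which no longer mention the names of labels.

**Definition (derivation).** A *derivation* of $(G,c)$ is a rooted tree $T$ with leaf set $V(G)$ in which every internal node has exactly two (ordered) children, together with, for each internal node $w$, a partition $\Pi_w$ of the set $C_w$ of leaves below $w$ into at most $k$ blocks, such that

* (a) if $u$ is an internal child of $w$, each block of $\Pi_u$ lies in a block of $\Pi_w$;
* (b) if $xy\in E(G)$ and $x,y$ lie below different children of $w$ (a *crossing edge at $w$*), then $x,y$ are in different blocks of $\Pi_w$, and these blocks are complete to each other;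
* (c) the blocks of $\Pi_{\mathrm{root}}$ are monochromatic under $c$.

From (1) we read off a derivation of $(P_4,\text{const }1)$ with $k=3$. The nodes are $w_1$ with leaves $a,b$, then $w_2$ with children $w_1,c$, then the root $w_3$ with children $w_2,d$, and
$$\Pi_{w_1}=\{a\},\{b\};\qquad \Pi_{w_2}=\{a\},\{b\},\{c\};\qquad \Pi_{w_3}=\{a,b\},\{c\},\{d\}.$$
The crossing edges are $ab$ at $w_1$, $bc$ at $w_2$, $cd$ at $w_3$, and (b) holds for each.

**Definition (weak derivation).** A *weak* derivation may also have internal nodes with one child.

*Suppressing* a one-child node $w$ with child $u$ keeps (a), since inclusions of blocks compose; (b), since no edge crosses at $w$; and (c), since if $w$ is the root, blocks of $\Pi_u$ lie in blocks of $\Pi_w$. So a weak derivation yields a derivation. *Restricting* a weak derivation to a nonempty vertex subset (delete the other leaves and the nodes with no remaining leaves, take traces of blocks) yields a weak derivation of the induced colored subgraph, since (a), (b), (c) pass to traces.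

**Lemma 5.** $(G,c)\in F_k$ if and only if $(G,c)$ has a derivation.

*Proof.* Given an expression, take the tree of its $\oplus$-operations, and let $\Pi_w$ be the partition of $C_w$ by labels immediately after the operation $\oplus$ at $w$. Equal labels stay equal, which gives (a) and (c). The argument for (2) gives (b).

Conversely, we show by induction: for an internal node $w$ and a coloring $c'$ of $C_w$ constant on the blocks of $\Pi_w$, $(G[C_w],c')\in F_k$. (The corresponding statement for a leaf is trivial, with any color.) Name the blocks injectively by $\lambda:C_w\to[k]$. For a child $u$ of $w$, $\lambda|_{C_u}$ is constant on the blocks of $\Pi_u$ by (a), so by induction there is an expression for $(G[C_u],\lambda|_{C_u})$. Take the $\oplus$ of the two expressions, and then all $\eta_{\ell,m}$ such that a crossing edge joins names $\ell,m$. By (b) we have $\ell\ne m$, all crossing edges are added, and only edges of $G$ are added. It remains to change $\lambda$ into $c'=h\circ\lambda$. In each fiber of $h$ (on used names) merge all labels into one representative by $\rho$'s. The representatives are mapped injectively by $h$; extend this injection to a permutation of $[k]$ and rename all labels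 in the whole expression by it. Applying this to the root with $c'=c$, which is possible by (c), proves the lemma. $\square$

**Definition ($\Pi_u^+$, signature).** For $u\ne\mathrm{root}$ with parent $p$ let $\Pi_u^+$ be the trace of $\Pi_p$ on $C_u$; let $\Pi^+_{\mathrm{root}}$ be the partition into color classes. The *signature* of $x\in C_u$ at $u$ is the pair $(N(x)\setminus C_u,\,c(x))$.

So $\Pi_u$ is what $u$ itself distinguishes, and $\Pi_u^+$ is what its parent still distinguishes in $C_u$. In the example, $\Pi_{w_2}^+=\{a,b\},\{c\}$. For internal $u$, $\Pi_u$ refines $\Pi_u^+$, and $|\Pi_u^+|\le k$. If $u\le v$, then $\Pi_u^+$ refines the trace of $\Pi_v^+$ on $C_u$: this follows one parent at a time, since $\Pi_u^+$ is the trace of $\Pi_p$ and $\Pi_p$ refines $\Pi_p^+$.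

**Lemma 6.** Vertices in one block of $\Pi_u^+$ have equal signature at $u$.

*Proof.* Let $x$ be in the block $P$ of $\Pi_u^+$, and let $z\notin C_u$ be adjacent to $x$. Let $w$ be the least common ancestor of $u$ and $z$, a proper ancestor of $u$. By (a), $P$ lies in one block of $\Pi_w$, and $xz$ crosses at $w$. By (b), that block is complete to the block of $z$, so $z$ is adjacent to all of $P$. Colors agree by (c) (for $u=\mathrm{root}$ by definition). $\square$

## 4. Cuts of bounded type and their residuals

We now describe a cut across which the adjacency depends only on finitely many types.

**Definition (scheme, $A\otimes B$).** A *scheme* consists of finite sets $I,J$, a relation $\sim\ \subseteq I\times J$, and colors $\mathrm{col}:I\sqcup J\to[k]$. Let $A$ be an $I$-typed and $B$ a $J$-typed nonempty graph (types denoted $\tau$). $A\otimes B$ is the colored graph on $V(A)\sqcup V(B)$ with the edges of $A$ and $B$, all edges $ab$ with $\tau(a)\sim\tau(b)$, and colors $\mathrm{col}(\tau(\cdot))$. We write $A,B$ also for the vertex sets. Put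
$$\mathrm{Res}(A)=\{B:\ B\ \text{nonempty, $J$-typed},\ A\otimes B\in F_k\}.$$

Example: $I=\{1,2\}$, $J=\{1\}$, with $1\sim1$ and $2\not\sim1$, all colors $1$. If $A$ is an edge $pq$ with types $1,2$, and $B$ is a vertex $b$, then $A\otimes B$ is the path $b,p,q$. For $k=1$ the residuals can be found by hand: $A\otimes B\in F_1$ means that there are no edges, so $\mathrm{Res}(A)$ is empty if $A$ has an edge or a vertex of type $1$, and otherwise it is the set of edgeless $B$. There are two residuals.

**Theorem 7 (finite index).** For every scheme there are only finitely many sets $\mathrm{Res}(A)$.

The proof is in Sections 6–11. First we see that Theorem 7 is all we need.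

## 5. From finite index to an algorithm

In this section we prove Theorems 2 and 3, assuming Theorem 7.

**Step 1. Preparing the given $r$-expression.** The purpose is to turn it into a tree with cut data. Take the binary tree $D$ of its $\oplus$-operations, with leaves the vertices of $G$. For a node $d$ let $V_d$ be its set of vertices and $\kappa_d:V_d\to[r]$ their labels just before the next $\oplus$ above $d$ (or at the end). All later operations treat vertices of $V_d$ with equal $\kappa_d$ alike; so these have the same neighbors outside $V_d$ and keep equal labels. Hence for $d$ with children $d_1,d_2$ there are maps $\rho_1,\rho_2:[r]\to[r]$ with $\kappa_d|_{V_{d_i}}=\rho_i\circ\kappa_{d_i}$, and a set $M_d\subseteq[r]^2$ such that $x\in V_{d_1}$, $y\in V_{d_2}$ are adjacent in $G$ if and only if $(\kappa_{d_1}(x),\kappa_{d_2}(y))\in M_d$. To compute them, keep for each $d$ one representative vertex for each label occurring in $V_d$; read $\rho_i$ off the labels $\kappa_d$ of the representatives, and $M_d$ off their adjacency in $G$. Values at labels that do not occur are irrelevant. This takes polynomial time.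

**Step 2. Finitely many classes.** The purpose is to define the states of a bottom-up pass. Use the scheme
$$I=[r]\times[k],\qquad J=2^{[r]}\times[k],\qquad (i,q)\sim(Z,q')\iff i\in Z,$$
with colors the second components. For nonempty $I$-typed graphs, colored by $\mathrm{col}\circ\tau$, let $A\approx A'$ if $\mathrm{Res}(A)=\mathrm{Res}(A')$ and $(A\in F_k\Leftrightarrow A'\in F_k)$. By Theorem 7, $\approx$ has finitely many classes. Add one class for the empty graph, and put $A\otimes\emptyset=A$.

**Lemma 8 (congruence).** Let $A$ be obtained from $I$-typed, possibly empty, graphs $A_1,A_2$ by adding the cross edges prescribed by $M\subseteq[r]^2$ and relabeling the $[r]$-components by $\rho_1,\rho_2$. Then the class of $A$ is a function of the classes of $A_1,A_2$ and of $M,\rho_1,\rho_2$.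

*Proof.* If both are empty, so is $A$. Let $A_1$ be nonempty. For any $J$-typed $B$, possibly empty, $A\otimes B=A_1\otimes B_1$, where $B_1$ has vertex set $A_2\sqcup B$ and is defined as follows. Its edges are those of $A_2$ and $B$, and all $a_2b$ such that $\rho_2$ of the label of $a_2$ lies in the set-component of $\tau(b)$. A vertex $a_2$ with label $j$ gets the set-component $\{i:(i,j)\in M\}$; a vertex $b$ with set-component $Z$ gets $\{i:\rho_1(i)\in Z\}$; colors are kept. With these types, $a_1$ with label $i$ is joined to $a_2$ exactly when $(i,j)\in M$, and to $b$ exactly when $\rho_1(i)\in Z$, as in $A\otimes B$. The graph $B_1$ does not depend on $A_1$. So for fixed $A_2$ the class of the nonempty graph $A_1$ determines whether $A\otimes B\in F_k$ for every $B$, including $B=\emptyset$ (if $B_1=\emptyset$, the question is whether $A_1\in F_k$, which the class knows). That is, it determines the class of $A$. The same holds with the roles of $A_1,A_2$ exchanged. Replacing first $A_1$ and then $A_2$ by equivalent graphs proves the claim; the empty class has only one member, so an empty argument need not be replaced. $\square$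

**Step 3. Deciding.** The purpose is the decision part of Theorem 3. For every $W\subseteq V(G)$ and $g:W\to[k]$, the classes of $(G[W\cap V_d],\kappa_d,g)$ can be computed bottom-up along $D$: at leaves they are classes of one-vertex graphs or the empty class, and at inner nodes Lemma 8 gives a table of constant size. The class at the root tells whether $(G[W],g)\in F_k$. With $W=V(G)$ and $g=c$ this decides $(G,c)\in F_k$.

**Step 4. One split.** The purpose is to describe what a recursive construction has to find. $\mathrm{Expr}(W,g)$, called with $(G[W],g)\in F_k$, returns a $k$-expression of it. If $|W|=1$ this is trivial. Otherwise find $W=W_1\sqcup W_2$ with both parts nonempty, $\lambda:W\to[k]$ and $h:[k]\to[k]$ such that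

1. $g=h\circ\lambda$;
2. for every edge $xy$ with $x\in W_1$, $y\in W_2$: $\lambda(x)\ne\lambda(y)$, and $\lambda^{-1}(\lambda(x))$, $\lambda^{-1}(\lambda(y))$ are complete to each other;
3. $(G[W_i],\lambda|_{W_i})\in F_k$ for $i=1,2$.

Such data exist. Take the root of a derivation of $(G[W],g)$, the leaf sets of its two children, and an injective naming $\lambda$ of the blocks of $\Pi_{\mathrm{root}}$. Then 1 is (c), 2 is (b), and 3 follows from (a) and Lemma 5 applied to the subtrees. Given any such data, combine $\mathrm{Expr}(W_1,\lambda|_{W_1})$ and $\mathrm{Expr}(W_2,\lambda|_{W_2})$ exactly as in the second half of the proof of Lemma 5: take $\oplus$, then $\eta_{\ell,m}$ for all names joined by an edge between the sides, then realize $h$. Only 1 and 2 are used for this.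

**Step 5. Finding the split.** The purpose is to search over exponentially many splits with constantly many states. For each of the constantly many $h$, do dynamic programming on $D$ over all assignments $v\mapsto(\text{side}\in\{1,2\},\lambda(v))$, $v\in W$. For each $d$ store the set of achievable summaries, with back-pointers. A summary consists of

* the classes of $(G[V_d\cap W_i],\kappa_d,\lambda)$ for $i=1,2$;
* the set of occurring triples ($\kappa_d$-label, side, name);
* the symmetric set $E$ of pairs $(\ell,m)$, including $\ell=m$, of names joined by an edge between the two sides;
* the symmetric set $\bar E$ of pairs $\ell\ne m$ for which a non-adjacent pair of vertices with names $\ell,m$ exists (on the same or on different sides).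

There are constantly many summaries. At a leaf $v\in W$ choose a side and a name $\ell$ with $h(\ell)=g(v)$; at a leaf $v\notin W$ everything is empty. At $d$ with children $d_1,d_2$ the classes come from the table of Lemma 8, and the triples of $d_i$ are transformed by $\rho_i$ and united. $E$ is the union of the children's sets and all $(\ell,m),(m,\ell)$ for which there are triples $(p,\sigma,\ell)$ at $d_1$ and $(q,\sigma',m)$ at $d_2$ with $\sigma\ne\sigma'$ and $(p,q)\in M_d$. $\bar E$ is the union of the children's sets and all $(\ell,m),(m,\ell)$, $\ell\ne m$, for which there are triples $(p,\sigma,\ell)$ at $d_1$ and $(q,\sigma',m)$ at $d_2$ with $(p,q)\notin M_d$. At the root accept a summary in which both sides occur, $E$ contains no $(\ell,\ell)$ and is disjoint from $\bar E$ (this is condition 2), and both classes are classes of members of $F_k$ (this is condition 3). Condition 1 was enforced at the leaves. The back-pointers return the split and $\lambda$.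

After preprocessing, one call takes $O(n)$ time. There are at most $2n-1$ calls. The expressions produced have length $O(n)$ for fixed $k$, so each final renaming costs $O(n)$. The construction takes $O(n^2)$ after preprocessing. This proves Theorem 3.

**Step 6. Theorem 2.** The purpose is to remove the assumption that an $r$-expression is given. Run the Oum–Seymour algorithm with the given $k\le4$. If it certifies $\mathrm{cw}(G)>k$, stop. Otherwise we have an $r$-expression with the constant $r=2^{3k+2}-1$. Decide $(G,\text{const }1)\in F_k$ and, if so, output $\mathrm{Expr}(V(G),\text{const }1)$. Everything is polynomial in $n$.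

**Step 7. An explicit algorithm for the promise problem.** The tables are fixed finite objects depending only on $k,r$, so the algorithm exists; but the proof of Theorem 7 below does not compute them. For the promise problem with $k=4$ universal search repairs this. In phase $t=1,2,\dots$ run the first $t$ programs (in a fixed enumeration) on $G$ for $t$ steps each, test for each output (of length at most $t$) whether it is a $4$-expression with value $G$, and stop at the first success. Phase $t$ takes time polynomial in $t+n$. The algorithm of Theorem 2 is, for a suitable $e$, the $e$-th program, and runs within a polynomial $p(n)$. So on inputs satisfying the promise the search stops correctly by phase $\max(e,p(n))$, hence in polynomial time.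

## 6. Grafting one derivation onto another, and the block count

It remains to prove Theorem 7. To compare $A$ with $A'$ we want a reason for $\mathrm{Res}(A)\subseteq\mathrm{Res}(A')$. So let $B\in\mathrm{Res}(A)$, with a derivation $T$ of $A\otimes B$. Suppose that $A'\otimes B'$ has a derivation $T'$ for some $B'$, and that $T'$ "looks like $T$ from the $A$-side". We want a derivation of $A'\otimes B$ that treats $B$ as $T$ does and $A'$ as $T'$ does.

**Definition (mixed, pure, $b(u)$).** Let $T$ be a derivation of $A\otimes B$. A node $u$ is *mixed* if $C_u$ meets $A$ and $B$; otherwise it is *pure* ($A$ or $B$). Let $K$ be the set of mixed nodes. It contains the root, is closed under ancestors, and consists of internal nodes. For $u\in K$ let $b(u)$ be the number of blocks of $\Pi_u^+$ contained in $B$.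

**Lemma 9.** For $u\in K$, at most $k-b(u)$ blocks of $\Pi_u$ meet $A$.

*Proof.* Each block of $\Pi_u^+$ inside $B$ contains a block of $\Pi_u$, which is inside $B$. So at least $b(u)$ of the at most $k$ blocks of $\Pi_u$ miss $A$. $\square$

The natural plan is this. Going up in $T$ there are long runs of mixed nodes at which only $B$-leaves are added. Contract each run to one node, label it with a bounded amount of information, and obtain a finite tree whose size is bounded in terms of $|A|$. Ask that the tree of $T$ embeds into the tree of $T'$, preserving labels and the tree order. Between two consecutive matched runs, $T'$ has extra nodes $x$ at which pieces of $A'$ are added. In the new derivation we perform these extra steps while $B$ waits.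

The plan breaks at two exact points.

*The block count.* Let $B$ wait at a node $u$ of $T$ with $b(u)=p$. The partition at the extra step $x$ must contain the blocks of $\Pi'_x$ that meet $A'$, and in addition the $p$ waiting blocks inside $B$. By Lemma 9 the former are at most $k-b'(x)$, where $b'$ is computed in $T'$. So we are safe if $b'(x)\ge p$. But an embedding that only preserves labels says nothing about the skipped node $x$. With $k=4$, $b'(x)=0$, $p=1$ and four blocks meeting $A'$ at $x$ we would need five blocks.

*The names.* Suppose that, while $B$ waits, a block consists of a part $B_\ell$ of $B$ and a part $A'_\ell$ of $A'$, both called $\ell$. After the extra steps, the construction must find $A'_\ell$ and $B_\ell$ again in one block, since blocks never split. In $T$ the name $\ell$ persists along the run. In $T'$ the set called $\ell$ before the extra steps and the set called $\ell$ after them have the same types, but nothing prevents them from being different blocks at the top. Two such blocks would have the same signature there.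

For the first point, let $B$ wait at a node where $b$ is minimal on the run, call this minimum the *level* of the run, and ask in the embedding that all skipped nodes have at least that level. This is a gap condition, and trees with a gap condition are still well-quasi-ordered (Section 10). For the second point, we study different blocks of equal signature in optimal derivations. This is where $k\le4$ is used.

## 7. Twins, and why they are rigid when $k\le4$

**Definition (twins, reduced, rigid).** *Twins at $u$* are two distinct blocks of $\Pi_u^+$ with equal signature. A derivation is *reduced* if it minimizes $\sum_u|\Pi_u^+|$ (sum over all nodes) among all derivations of $(G,c)$. A node is *rigid* if there are twins at it.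

The root has no twins, since its blocks have different colors. A leaf has none either, since it has only one block. By Lemma 5 every member of $F_k$ has a reduced derivation.

Two examples. Let $G$ be edgeless on $x,y,z$, all colors $1$, with tree $((x,y),z)$ and all partitions into singletons ($k\ge3$). Then $\{x\},\{y\}$ are twins at the lower inner node. Uniting $x,y$ in the root partition removes them, so this derivation is not reduced.

Now let $k=4$. Let $G$ be the disjoint union of the paths $p,h,y$ and $q,h',y'$, all colors $1$. Let the root $u_1$ have children $u$ and $v$, with $u=((p,h),(q,h'))$ and $v=(y,y')$; let all partitions below the root be into singletons, and let $\Pi_{u_1}=\{p,y\},\{q,y'\},\{h\},\{h'\}$. One checks (b): the crossing edges are $ph$ and $qh'$ at the children of $u$, and $yh$, $y'h'$ at the root, where $\{p,y\}$ is complete to $\{h\}$ and $\{q,y'\}$ to $\{h'\}$. Here $\{p\},\{q\}$ are twins at $u$: no neighbors outside $C_u$, same color. But moving $q$ into the block of $p$ violates (b), since the crossing edge $yh$ would need $qh$; moving $p$ into the block of $q$ fails because of $y'h'$ and $ph'$. (We do not say that this derivation is reduced.) The obstacle consists of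 two further blocks, $\{h\}$ and $\{h'\}$, each complete to one twin and not to the other. We now show that this is the only kind of obstacle.

Let $P,Q$ be twins at $u=u_0$, let $u_i$ be the parent of $u_{i-1}$, and let $s\ge1$ be minimal such that $P,Q$ lie in one block of $\Pi_{u_s}^+$; $s$ exists because $P,Q$ have the same color. For $1\le i\le s$ let $G_P^i\supseteq P$ and $G_Q^i\supseteq Q$ be the blocks of $\Pi_{u_i}$ containing $P$ and $Q$. They are distinct, because the trace of $\Pi_{u_i}$ on $C_{u_{i-1}}$ is $\Pi^+_{u_{i-1}}$.

**Lemma 10.** Assume $T$ is reduced and $G_P^i\cap C_u=P$, $G_Q^i\cap C_u=Q$ for $1\le i\le s$. Then there are $i\in\{1,\dots,s\}$ and a block $H\ne G_P^i,G_Q^i$ of $\Pi_{u_i}$ with $H\subseteq C_{u_{i-1}}$, $H$ complete to $G_P^i$, and $H\cap C_u$ not complete to $Q$.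

*Proof.* **Step 1. Moving $Q$.** The purpose is to try to save a block. For all $1\le i\le s$ replace $G_P^i,G_Q^i$ by $G_P^i\cup Q$ and $G_Q^i\setminus Q$ (omitted if empty). The number of blocks does not grow.

Condition (a) survives. From $u$ to $u_1$: each block of $\Pi_u$ lies in a block of $\Pi_u^+$, and the new trace of $\Pi_{u_1}$ on $C_u$ arises from $\Pi_u^+$ by uniting $P$ and $Q$. From $u_i$ to $u_{i+1}$: $G_P^i\cup Q\subseteq G_P^{i+1}\cup Q$, $G_Q^i\setminus Q\subseteq G_Q^{i+1}\setminus Q$, and any other block of $\Pi_{u_i}$ is disjoint from $Q$, so it stays inside the modified block that contained it. The other children of the $u_i$ have leaf sets disjoint from $Q$. Above $u_s$, (a) and (c) hold because $G_P^s,G_Q^s$ lie in one block of $\Pi_{u_s}^+$.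

The sum decreases: $\Pi_u^+$ loses a block, since $P$ and $Q$ become $P\cup Q$. For $1\le i<s$ the partition $\Pi^+_{u_i}$ gains none. The others do not change. Since $T$ is reduced, (b) must fail at some $u_i$, $1\le i\le s$, for a crossing edge. Write $D=C_{u_{i-1}}\supseteq C_u$ and drop the index $i$.

**Step 2. No crossing edge $xy$ at $u_i$ has $x\in G_P$, $y\in G_Q$.** The purpose is to locate the failing edge. Suppose there is one. By (b) in $T$, $G_P,G_Q$ are complete to each other, and $x\notin D$ or $y\notin D$. If $y\notin D$, then $y$ is complete to $P$, hence to $Q$ (twins, $y\notin C_u$); this is a crossing edge inside $G_Q$. If $x\notin D$, then $x$ is complete to $Q$, hence to $P$, and we get a crossing edge inside $G_P$. Both contradict (b) in $T$.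

**Step 3. The failing edge.** The purpose is to read off $H$. Crossing edges not meeting $G_P\cup G_Q$ cause no failure, and by (b) none lies inside $G_P$ or inside $G_Q$. So the failing edge is $xy$ with $x\in G_P\cup G_Q$, $y\in H$, $H\ne G_P,G_Q$.

If $x\in Q$, then $y\notin D$, so $y$ is also complete to $P$. By (b) in $T$ for both kinds of edges, $H$ is complete to $G_P$ and to $G_Q$, and there is no failure. If $x\in G_Q\setminus Q$, then $H$ is complete to $G_Q\setminus Q$: no failure. So $x\in G_P$, $H$ is complete to $G_P$, and failure means that some $h\in H$ and $q\in Q$ are nonadjacent. As $h$ is complete to $P$, equality of signatures gives $h\in C_u$. So $H\cap C_u$ is not complete to $Q$. Finally, if there were $y'\in H\setminus D$, it would be complete to $P$, hence to $Q$; this gives a crossing edge between $H$ and $G_Q$, so $H$ would be complete to $G_Q\supseteq Q$, a contradiction. Hence $H\subseteq D$. $\square$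

**Lemma 11.** Let $T$ be reduced and let $P,Q$ be twins at $u$. Then $k=4$. For $1\le i\le s$, $\Pi_{u_i}$ has exactly four blocks and each of them meets $C_{u_{i-1}}$. So $|\Pi^+_{u_i}|=4$ for $0\le i<s$, and $\Pi_{u_i}=\Pi_{u_i}^+$ for $1\le i<s$.

*Proof.* Induction on $s$. Let $s=1$. The trace of $\Pi_{u_1}$ on $C_u$ is $\Pi_u^+$, so the hypothesis of Lemma 10 holds. Applying it to $(P,Q)$ and to $(Q,P)$ gives blocks $H,H'\subseteq C_u$ of $\Pi_{u_1}$, different from $G_P^1,G_Q^1$, with $H$ complete to $P$ but not to $Q$, and $H'$ complete to $Q$ but not to $P$. So $G_P^1,G_Q^1,H,H'$ are four distinct blocks meeting $C_u$. Hence $k=4$ and these are all blocks.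

Let $s\ge2$. The blocks of $\Pi_{u_1}^+$ containing $P$ and $Q$ are distinct and, by Lemma 6, have equal signature at $u_1$; so they are twins at $u_1$ with parameter $s-1$. By induction everything holds for $u_1$; in particular $k=4$. Also $\Pi_{u_1}$ refines $\Pi_{u_1}^+$, which has four blocks, so $\Pi_{u_1}=\Pi^+_{u_1}$. Hence $\Pi_{u_i}=\Pi_{u_i}^+$ is the trace of $\Pi_{u_{i+1}}$ for $1\le i<s$, and there are four tracks of blocks $B_1^i=G_P^i$, $B_2^i=G_Q^i$, $B_3^i$, $B_4^i$ of $\Pi_{u_i}$ ($1\le i\le s$) with $B_j^i\cap C_{u_1}=B_j^1$. So $G_P^i\cap C_u=G_P^1\cap C_u=P$ and $G_Q^i\cap C_u=Q$, and Lemma 10 applies in both directions. It gives $j\in\{3,4\}$ with $B_j^1\cap C_u$ complete to $P$ and not complete to $Q$, and $j'\in\{3,4\}$ with $B_{j'}^1\cap C_u$ complete to $Q$ and not complete to $P$. So $j\ne j'$, and both traces are nonempty, as are $P,Q$. So all four blocks of $\Pi_{u_1}$ meet $C_u$. $\square$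

**Corollary 12.** Let $T$ be reduced and $u$ rigid. Then $|\Pi_u^+|=4$ and $\Pi_u=\Pi_u^+$. With $w(u):=u_s$, the nodes $u_1,\dots,u_{s-1}$ are rigid and $w(u)$ is not. So $w(u)$ is the lowest non-rigid proper ancestor of $u$, independent of the choice of $P,Q$. The four blocks of $\Pi_{w(u)}$ have as traces on $C_u$ the four distinct blocks of $\Pi_u^+$.

*Proof.* The first statement is Lemma 11 together with $|\Pi_u|\le4$ ($u$ is internal). For $1\le i<s$ the blocks of $\Pi_{u_i}^+$ containing $P,Q$ are twins. $\Pi_{u_s}$ has four blocks, two of which lie in one block of $\Pi_{u_s}^+$, so $|\Pi_{u_s}^+|\le3$, and by the first statement $u_s$ is not rigid. For the last statement go down the chain $\Pi_{u_s},\ \Pi^+_{u_{s-1}}=\Pi_{u_{s-1}},\ \dots,\ \Pi^+_{u_1}=\Pi_{u_1},\ \Pi_u^+$. All these partitions have four blocks, and each is the trace of the previous one. $\square$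

So for $k\le3$ reduced derivations have no twins at all, and for $k=4$ twins force all four blocks to persist unchanged until the twins merge. For cliquewidth, the restriction $k\le4$ enters only through Lemma 11; whether a substitute holds for $k\ge5$ is left open here.

## 8. Stretches, names, letters, and the gap embedding

Let $T$ be a reduced derivation of $A\otimes B$. We now turn $T$ into a finite term that describes it from the $A$-side.

**Definition (critical).** Call $u\in K$ *critical* if there are twins $P,Q$ at $u$ such that $P$ meets both $A$ and $B$, and $Q$ meets $A$. Critical nodes are rigid.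

**Lemma 13.** Let $u$ be critical.

1. All nodes from $u$ up to just below $w(u)$ are critical, and $w(u)$ is not. Some two vertices of $A\cap C_u$ are in different blocks of $\Pi_v^+$ for all $v$ from $u$ to just below $w(u)$, but in the same block of $\Pi^+_{w(u)}$.
2. $b(u)\ge b(w(u))$.

*Proof.* 1. Take $P,Q$ as in the definition. For $i<s$ the blocks of $\Pi_{u_i}^+$ containing $P$ and $Q$ are twins; the first meets $A$ and $B$, the second meets $A$. The node $w(u)=u_s$ is not rigid. Take one vertex of $A\cap P$ and one of $A\cap Q$.

2. Each block of $\Pi^+_{w(u)}$ inside $B$ contains a block of $\Pi_{w(u)}$ inside $B$, whose trace on $C_u$ is, by Corollary 12, a block of $\Pi_u^+$ inside $B$. Distinct blocks give distinct traces. $\square$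

**Definition (state, stretch).** The *state* of $u\in K$ is the triple ($A\cap C_u$, the partition of $A\cap C_u$ induced by $\Pi_u^+$, critical or not). A *stretch* is the set of all nodes of $K$ with a given state.

**Lemma 14.** The nodes of a stretch form a path $X_0<X_1<\dots<X_m$ with $X_i$ the parent of $X_{i-1}$. For $i\ge1$ the children of $X_i$ are the mixed node $X_{i-1}$ and a pure $B$ node. A mixed child of $X_0$ is the top node of another stretch, and the parent of the top node of a stretch not containing the root is the bottom node of a stretch. There are at most $2k(2|A|-1)$ stretches.

*Proof.* Nodes of $K$ with equal $A\cap C_u\ne\emptyset$ are pairwise comparable, and the partitions coarsen upwards. So the nodes sharing the first two components of the state form a path. On such a path let $u$ be critical and $v>u$ not critical. By Lemma 13, $w(u)\le v$, and two vertices of $A\cap C_u$ separated at $u$ are together at $w(u)$, hence at $v$. This contradicts the equality of the partitions. So on the path criticality can only change once, upwards, from non-critical to critical, and nodes of one state form a path.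

For $i\ge1$, $A\cap C_{X_i}=A\cap C_{X_{i-1}}$, so the child of $X_i$ other than $X_{i-1}$ is pure $B$. A mixed child $v$ of $X_0$ is not in the stretch $X$; since its parent is not in its stretch, $v$ is the top of its stretch. Let $v$ be the top of a stretch and $p$ its parent, in the stretch $Y$. If $p=Y_i$ with $i\ge1$, the only mixed child of $p$ is $Y_{i-1}\in Y$, so $v=Y_{i-1}$ would not be a top node. So $p=Y_0$.

The sets $A\cap C_u$ form a laminar family of nonempty subsets of $A$, with at most $2|A|-1$ members. For each there is a chain of at most $k$ partitions, and for each of these two values of "critical". $\square$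

Example: let $A=\{a\}$ and let $T$ be a caterpillar, $a$ and $b_1$ below the lowest inner node, then $b_2,\dots,b_m$ added one by one. All inner nodes are mixed with $A\cap C_u=\{a\}$, none is critical (two different blocks cannot both meet $A$), so there is one stretch, however large $m$ is.

**Names.** Their purpose is to let us speak of "the same block" in two derivations. Going top-down choose for $u\in K$ maps $\lambda_u^+,\lambda_u:C_u\to[k]$ whose fibers are the blocks of $\Pi_u^+,\Pi_u$. Put $\lambda^+_{\mathrm{root}}=c$, and $\lambda_v^+=\lambda_u|_{C_v}$ for a child $v$ of $u$. Given $\lambda_u^+$, proceed as follows. If $\Pi_u=\Pi_u^+$, let $\lambda_u=\lambda_u^+$. Otherwise, if distinct blocks of $\Pi_u$ meeting $A$ lie in distinct blocks of $\Pi_u^+$, let $\lambda_u=\lambda_u^+$ on the blocks meeting $A$, and give the other blocks distinct names not used on these. Otherwise choose $\lambda_u$ arbitrarily. Let $R_u$ be the map on the names used by $\lambda_u$ with $\lambda_u^+=R_u\circ\lambda_u$. The node names in $T$ are now fixed; we call $T$ *named*.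

**Lemma 15.** (N1) In a stretch $X$, $\nu_X:=\lambda^+_{X_i}|_{A\cap C_{X_i}}$ is independent of $i$. For $i\ge1$, $\lambda_{X_i}$ agrees with $\nu_X$ on $A\cap C_{X_i}$, and $R_{X_i}(n)=n$ for all names $n$ used by $\nu_X$.
(N2) $\lambda_u=\lambda_u^+$ if $u$ is critical.

*Proof.* (N1) For $i\ge1$ the partition of $A\cap C_{X_i}=A\cap C_{X_{i-1}}$ induced by $\Pi_{X_i}$ is the one induced by $\Pi^+_{X_{i-1}}$, which equals the one induced by $\Pi^+_{X_i}$ because the state is the same. So distinct blocks of $\Pi_{X_i}$ meeting $A$ lie in distinct blocks of $\Pi^+_{X_i}$, the first or the second naming clause applies, and $\lambda_{X_i}=\lambda^+_{X_i}$ on blocks meeting $A$. This gives the last two assertions. Also $\lambda^+_{X_{i-1}}|_A=\lambda_{X_i}|_A=\lambda_{X_i}^+|_A$. (N2) By Corollary 12, $\Pi_u=\Pi_u^+$, so the first clause applies. $\square$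

**Definition (records).** For $\mu:C_u\to[k]$ let $\mathrm{rec}(\mu)=(\alpha,\beta,\kappa_A,\kappa_B)$ with $\alpha=\{(\tau(a),\mu(a)):a\in A\cap C_u\}$, $\beta=\{(\tau(b),\mu(b)):b\in B\cap C_u\}$, and $\kappa_A$ (resp. $\kappa_B$) the set of pairs $(\ell,m)$, $\ell\ne m$, with $A\cap\mu^{-1}(\ell)$ complete to $A\cap\mu^{-1}(m)$ (resp. with $B$ in place of $A$). The *$A$-part* is $(\alpha,\kappa_A)$. Let $\pi(u)=(\mathrm{rec}(\lambda_u^+),\ \text{critical or not})$.

For example, if $C_u=\{a,b\}$ with $a\in A$, $b\in B$, $\mu(a)=1$, $\mu(b)=2$, then $\alpha=\{(\tau(a),1)\}$, $\beta=\{(\tau(b),2)\}$, and $\kappa_A,\kappa_B$ contain all pairs $\ell\ne m$, since vacuous completeness counts.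

By (N1) the $A$-part of $\pi(X_i)$ is constant on a stretch, and for $i\ge1$ it is also the $A$-part of $\mathrm{rec}(\lambda_{X_i})$. Moreover $\pi(u)$ determines $b(u)$, the number of names occurring in $\beta$ but not in $\alpha$.

**Definition (sync, letters, terms).** Let $\mathrm{sync}(u)$ consist of $\mathrm{rec}(\lambda_u)$, $R_u$, and for each of the two children $v$ of $u$, in order: "mixed, $\pi(v)$", or "pure $A$" with the set of pairs $(\tau(a),\lambda_u(a))$, $a\in C_v$, or "pure $B$" with the analogous set. For a stretch $X$ put $f=f(X)=0$ if $X$ is critical; otherwise $f$ is the least index minimizing $b(X_f)$. The *letter* of $X$ is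
$$\big(\text{critical?},\ \text{contains root?},\ \mathrm{sync}(X_0),\ \pi(X_0),\ \pi(X_f),\ \pi(X_m)\big),$$
its *level* is $L(X)=k+1$ if $X$ is critical and $L(X)=b(X_f)$ otherwise, and its arity is the number of mixed children of $X_0$. The term $s(T)$ has the stretches as nodes; the children of $X$ are the stretches whose top nodes are the mixed children of $X_0$, in order.

Letters range over a finite set $\Sigma$ depending only on the scheme (and $k$), and arity and level depend only on the letter. In the caterpillar example $s(T)$ is a single node of arity $0$.

**Definition (gap embedding).** $s\le^*t$ if there is a map $\varphi$ from nodes of $s$ to nodes of $t$ preserving letters such that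

* if $X$ is the $i$-th child of $\hat X$, then $\varphi X$ lies in the $i$-th child-subterm of $\varphi\hat X$, and all nodes strictly between $\varphi X$ and $\varphi\hat X$ have level $\ge L(X)$;
* all proper ancestors of $\varphi(\mathrm{root})$ have level $\ge L(\mathrm{root})$.

For example, let $x,z$ be unary letters and $y$ a letter of arity $0$ with $L(x)=0$, $L(y)=1$. Then $x(y)\le^*x(z(y))$ holds if $L(z)\ge 1$, and fails if $L(z)=0$, since $z$ is then a skipped node below the level of $y$.

## 9. Replacing $A$ by $A'$

**Theorem 16 (replacement).** Let $T,T'$ be reduced named derivations of $A\otimes B$ and $A'\otimes B'$ over the same scheme. If $s(T)\le^*s(T')$, then $A'\otimes B\in F_k$.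

*Proof.* Primes denote objects of $T'$; e.g. $b'(x)$ is the number of blocks of $\Pi'^+_x$ inside $B'$. Let $\varphi$ be the embedding.

**Step 1. Matching nodes.** The purpose is to list, for each stretch of $T$, the part of $T'$ that has to be worked in. The root stretch is mapped to the root stretch, because of the root flag. Let $X$ be a non-root stretch of $T$ with parent stretch $\hat X$. Let $Y^0=\varphi X$, and let $Y^1,\dots,Y^t$ be the stretches strictly between $\varphi X$ and $\varphi\hat X$, from bottom to top. Put $x_i=Y_0^i$ for $1\le i\le t$; by Lemma 14, $x_i$ is the parent of the top node of $Y^{i-1}$. Let $y^*$ be the top node of $Y^t$. If $X$ is the $j$-th child of $\hat X$, then $Y^t$ is the root of the $j$-th child-subterm of $\varphi\hat X$, so $y^*$ is the $j$-th mixed child of $(\varphi\hat X)_0$. By equality of $\mathrm{sync}$ it occupies the same slot as the mixed child $X_m$ of $\hat X_0$, and $\pi(y^*)=\pi(X_m)$. For the root stretch $X$ put $t=0$, $Y^0=\varphi X$, and let $y^*$ be the root of $T'$; again $\pi(y^*)=\pi(X_m)$, by the last component of the letter.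

Write $y_0=(\varphi X)_0$ and $y_f=(\varphi X)_{f(\varphi X)}$. Equality of letters gives, with $f=f(X)$,
$$\mathrm{sync}(y_0)=\mathrm{sync}(X_0),\quad \pi(y_0)=\pi(X_0),\quad \pi(y_f)=\pi(X_f),\quad \pi(y^*)=\pi(X_m). \tag{3}$$

**Step 2. The tree $T^*$.** The purpose is to say in which order $A'$ and $B$ are built. For each stretch $X$ of $T$ there are *main nodes*, in upward order:

1. the *sync node* of $X$, with leaf set $(A'\cap C'_{y_0})\cup(B\cap C_{X_0})$;
2. *$B$-steps* $X_1,\dots,X_f$, with sets $(A'\cap C'_{y_0})\cup(B\cap C_{X_i})$;
3. *$A$-steps* $x_1,\dots,x_t$, with sets $(A'\cap C'_{x_i})\cup(B\cap C_{X_f})$;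
4. *$B$-steps* $X_{f+1},\dots,X_m$, with sets $(A'\cap C'_{y^*})\cup(B\cap C_{X_i})$.

Each main node except the sync node has the previous one as a child, the *path child*. A $B$-step $X_i$ has as second child the pure $B$ child of $X_i$ with its subtree of $T$. An $A$-step $x_i$ has as second child (if nonempty) the restriction to $A'$ of the subtree of $T'$ at the child of $x_i$ that is not the top node of $Y^{i-1}$. The sync node has, for each child slot of $X_0$: if mixed, the last main node of the corresponding child stretch; if pure $A$, the pure $A'$ child of $y_0$ in this slot with its subtree of $T'$; if pure $B$, the pure $B$ child of $X_0$ in this slot with its subtree of $T$. By equality of $\mathrm{sync}$ the slots of $X_0$ and $y_0$ are of the same kinds.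

The leaf sets are as stated. At a sync node, the last main node of a child stretch contributes, by Step 1, the $A'$-vertices below the mixed child of $y_0$ and the $B$-vertices below the mixed child of $X_0$ in that slot. Along the chain, the set $A'\cap C'$ is constant on each stretch of $T'$, and $x_{i}$ adds to it exactly the $A'$-leaves of its other child. The last main node of the root stretch has the set $A'\sqcup B$.

**Step 3. The partitions.** The purpose is to define the blocks at main nodes. Inside the attached subtrees use the (restricted) partitions of $T$ and $T'$.

At the *sync node*, block $n$ is $\{a\in A'\cap C'_{y_0}:\lambda'_{y_0}(a)=n\}\cup\{b\in B\cap C_{X_0}:\lambda_{X_0}(b)=n\}$.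

At the *$B$-step* $X_i$, let $Z=\varphi X$ if $i\le f$ and $Z=Y^t$ if $i>f$. Block $n$ is $\{a:\nu'_Z(a)=n\}\cup\{b\in B\cap C_{X_i}:\lambda_{X_i}(b)=n\}$.

For the *$A$-steps* put
$$B_\ell=\{b\in B\cap C_{X_f}:\lambda^+_{X_f}(b)=\ell\},\quad A'_\ell=\{a\in A'\cap C'_{y_f}:\nu'_{\varphi X}(a)=\ell\},\quad B'_\ell=\{b\in B'\cap C'_{y_f}:\lambda'^+_{y_f}(b)=\ell\}.$$
Since $\pi(X_f)=\pi(y_f)$: $B_\ell$ and $B'_\ell$ have the same sets of types; for $\ell\ne m$, $B_\ell$ is complete to $B_m$ if and only if $B'_\ell$ is complete to $B'_m$; and $A'_\ell\ne\emptyset$ if and only if the name $\ell$ is used on $A$ by $\lambda^+_{X_f}$. If nonempty, $A'_\ell\cup B'_\ell$ is a block of $\Pi'^+_{y_f}$, so for $x=x_i$ it lies in one block $Q_\ell(x)$ of $\Pi'_x$. Let $S=\{\ell:A'_\ell\ne\emptyset\ne B_\ell\}$ and $U=\{\ell:A'_\ell=\emptyset\ne B_\ell\}$.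

* If $X$ is non-critical, the blocks at $x$ are $(Q\cap A')\cup\bigcup\{B_\ell:\ell\in S,\ Q_\ell(x)=Q\}$ for the blocks $Q$ of $\Pi'_x$ meeting $A'$, and $B_\ell$ for $\ell\in U$.
* If $X$ is critical (so $f=0$), block $n$ is $\{a\in A'\cap C'_x:\lambda'_x(a)=n\}\cup B_n$.

**Step 4. Two facts about names.** The purpose is to repair the second breakpoint of Section 6.

**Claim 17.** If $X$ is critical, then $\lambda'^+_{y_0}$, $\lambda'_{x_i}$ $(1\le i\le t)$ and $\lambda'^+_{y^*}$ agree wherever defined.

*Proof.* $\varphi X$ is critical, since letters are preserved, so $f(\varphi X)=0$. All $Y^i$ with $1\le i\le t$ have level $\ge L(X)=k+1$, i.e. are critical. So all nodes on the path from $y_0$ to $y^*$ in $T'$ are critical. By (N2), $\lambda'_u=\lambda'^+_u$ at each of them, and $\lambda'^+_v=\lambda'_u|_{C'_v}$ for a child $v$ of $u$. So names are constant along the path. $\square$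

**Claim 18.** If $X$ is non-critical, then $\nu'_{Y^t}(a)=\ell$ for all $\ell\in S$, $a\in A'_\ell$. Consequently, for each $i$, the blocks $Q_\ell(x_i)$, $\ell\in S$, are distinct.

*Proof.* For $t=0$ the first statement is the definition of $A'_\ell$. In general, choose $(i_0,\ell)$ in the $\alpha$-component and $(j_0,\ell)$ in the $\beta$-component of $\pi(X_f)=\pi(y_f)$. Both persist to $X_m$: by (N1), $(i_0,\ell)$ is in the $\alpha$-component of $\pi(X_m)$. A $B$-vertex of type $j_0$ with name $\ell$ under $\lambda^+_{X_f}$ shares its block of $\Pi^+_{X_f}$ with an $A$-vertex of name $\ell$, whose name under $\lambda^+_{X_m}$ is still $\ell$ by (N1). The two vertices are still in one block of $\Pi^+_{X_m}$, so $(j_0,\ell)$ is in the $\beta$-component of $\pi(X_m)=\pi(y^*)$.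

Hence block $\ell$ of $\Pi'^+_{y_f}$ contains $a,a_1,b_1$, and block $\ell$ of $\Pi'^+_{y^*}$ contains some $a_2,b_2$, where $a_1,a_2\in A'$ have type $i_0$ and $b_1,b_2\in B'$ have type $j_0$. We show that $a$ and $a_2$ have equal signature at $y^*$. Let $z\notin C'_{y^*}$ and write $z-v$ for adjacency. If $z\in A'$, Lemma 6 at $y_f$ and at $y^*$ gives
$$z-a\ \Leftrightarrow\ z-b_1\ \Leftrightarrow\ \tau(z)\sim j_0\ \Leftrightarrow\ z-b_2\ \Leftrightarrow\ z-a_2 .$$
If $z\in B'$, then $z-a\Leftrightarrow z-a_1\Leftrightarrow i_0\sim\tau(z)\Leftrightarrow z-a_2$. The color of $a$ is that of $a_1$, which is $\mathrm{col}(i_0)$, the color of $a_2$.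

If $a,a_2$ were in different blocks of $\Pi'^+_{y^*}$, then by Lemma 6 these blocks would be twins, one meeting $A'$ and $B'$ (it contains $a_2,b_2$), the other meeting $A'$. So $y^*$ would be critical. But $\pi(y^*)=\pi(X_m)$ and $X_m$ is non-critical. So $\nu'_{Y^t}(a)=\lambda'^+_{y^*}(a)=\ell$.

For the second statement: if $Q_\ell(x_i)=Q_m(x_i)$ with $\ell,m\in S$, then $A'_\ell\cup A'_m$ lies in one block of $\Pi'^+_{y^*}$, so $\ell=m$ by the first. $\square$

**Step 5. At most $k$ blocks.** The purpose is to repair the first breakpoint of Section 6. At sync nodes, $B$-steps and critical $A$-steps, blocks are named by $[k]$. Let $X$ be non-critical and $x=x_i$. The number of blocks is $N+|U|$, where $N$ is the number of blocks of $\Pi'_x$ meeting $A'$, and $|U|=b(X_f)=L(X)$. By Lemma 9, $N\le k-b'(x)$, so it suffices that $b'(x)\ge L(X)$. (For the root stretch there are no $A$-steps, so the gap condition is available.)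

If $x$ is non-critical, so is $Y^i$, and $b'(x)\ge L(Y^i)\ge L(X)$, by the minimality in the definition of the level and by the gap condition. If $x$ is critical, then all nodes from $x$ to just below $w(x)$ are critical (Lemma 13), while $y^*\ge x$ is not, since $\pi(y^*)=\pi(X_m)$. So $w(x)\le y^*$, and $w(x)$ is a non-critical node of some $Y^{i'}$ with $i'\ge i\ge1$. Hence by Lemma 13, $b'(x)\ge b'(w(x))\ge L(Y^{i'})\ge L(X)$.

**Step 6. Condition (a).** The purpose is to show that blocks only merge on the way up.

*Second children and pure children.* A pure $B$ child of $X_i$ is attached to a main node whose $B$-trace is given by $\lambda_{X_i}$, i.e. by $\Pi_{X_i}$, so (a) is inherited from $T$. A pure $A'$ child of $y_0$ is attached to the sync node, whose $A'$-trace is that of $\Pi'_{y_0}$. The restricted second child of an $A$-step $x$ is attached to a node whose $A'$-trace is that of $\Pi'_x$. So (a) is inherited from $T'$. Inside these subtrees (a) is inherited too.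

*Two $A'$-vertices along the main chain.* The $A'$-traces of the main nodes of $X$ and of the sync node of $\hat X$ are, in upward order: that of $\Pi'_{y_0}$; the partition by $\nu'_{Y^0}$ ($B$-steps $i\le f$); those of $\Pi'_{x_1},\dots,\Pi'_{x_t}$; the partition by $\nu'_{Y^t}$ ($B$-steps $i>f$); that by $\lambda'_{(\varphi\hat X)_0}$, which on $C'_{y^*}$ is $\lambda'^+_{y^*}$, i.e. $\nu'_{Y^t}$. Now $\Pi'_{y_0}$ refines $\Pi'^+_{y_0}$, whose $A'$-trace is the partition by $\nu'_{Y^0}$. For $i\ge1$ the partition by $\nu'_{Y^{i-1}}$ is the $A'$-trace of $\Pi'_{x_i}$ on the set of the top node of $Y^{i-1}$, and the $A'$-trace of $\Pi'_{x_i}$ refines the partition by $\nu'_{Y^i}$. So blocks only merge, also when some kinds of steps are absent, since refinement is transitive.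

*Two $B$-vertices along the main chain.* The $B$-traces are, in upward order, given by: $\lambda_{X_0}$; $\lambda_{X_i}$ ($i\le f$); $\lambda^+_{X_f}$ ($A$-steps; in the non-critical case this uses that the $Q_\ell(x_i)$, $\ell\in S$, are distinct, Claim 18); $\lambda_{X_i}$ ($i>f$); and $\lambda_{\hat X_0}$, which on $C_{X_m}$ is $\lambda^+_{X_m}$. Since $\lambda_{X_{i+1}}|_{C_{X_i}}=\lambda^+_{X_i}=R_{X_i}\circ\lambda_{X_i}$, blocks only merge.

*Mixed blocks.* It remains to see that in a block with both $A'$- and $B$-vertices, the $A'$-part and the $B$-part are put into the same block at the next main node.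

From the sync node of $X$. Let block $n$ be mixed and put $\ell:=R'_{y_0}(n)=R_{X_0}(n)$; these agree by equality of $\mathrm{sync}$. Its $A'$-vertices $a$ satisfy $\nu'_{\varphi X}(a)=\lambda'^+_{y_0}(a)=\ell$, its $B$-vertices $b$ satisfy $\lambda^+_{X_0}(b)=\ell$. If the next node is the $B$-step $X_1$, then $Z=\varphi X$ there, because either $f\ge1$ or $t=0$; both parts get the name $\ell$. If it is the sync node of $\hat X$, then $m=t=0$, and $\lambda'_{(\varphi\hat X)_0}(a)=\lambda'^+_{y^*}(a)=\nu'_{\varphi X}(a)=\ell$ and $\lambda_{\hat X_0}(b)=\lambda^+_{X_0}(b)=\ell$. If it is an $A$-step, then $f=0$. For $X$ non-critical, $a\in A'_\ell$ and $b\in B_\ell$, so $\ell\in S$, and $B_\ell$ is put together with $Q_\ell(x_1)\cap A'\supseteq A'_\ell$. For $X$ critical, both are in block $\ell$ by Claim 17.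

From a $B$-step $X_i$. Let block $n$ be mixed. Then $n$ is used by $\nu'_Z$, hence by $\nu_X$: the $A$-parts of $\pi$ agree, for $Z=\varphi X$ by $\pi(y_0)=\pi(X_0)$ and for $Z=Y^t$ by $\pi(y^*)=\pi(X_m)$. So $R_{X_i}(n)=n$ by (N1), and $\lambda^+_{X_i}(b)=n$ for the $B$-vertices of the block. If the next node is a $B$-step, it has the same $Z$ (if $i=f$, then $t=0$ and $Y^t=\varphi X$), and both parts have name $n$. If it is the sync node of $\hat X$, then $i=m$ and $Z=Y^t$ (if $i=f$, then again $t=0$), and both parts have name $n$ there, since $\lambda'_{(\varphi\hat X)_0}$ restricts to $\nu'_{Y^t}$ and $\lambda_{\hat X_0}$ to $\lambda_{X_m}^+$. If it is an $A$-step, then $i=f\ge1$, so $X$ is non-critical, $n\in S$, the parts lie in $A'_n$ and $B_n$, and they are put together.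

From an $A$-step $x_i$ to the $A$-step $x_{i+1}$. In the non-critical case a mixed block is $(Q_\ell(x_i)\cap A')\cup B_\ell$ with $\ell\in S$, and $Q_\ell(x_i)\subseteq Q_\ell(x_{i+1})$. In the critical case use Claim 17.

From the last $A$-step $x_t$ to the next node, which is the $B$-step $X_{f+1}$ with $Z=Y^t$, or the sync node of $\hat X$. In both cases $B_\ell$ gets the name $\ell$. In the non-critical case, for $\ell\in S$ the set $Q_\ell(x_t)\cap A'\supseteq A'_\ell$ lies in one fiber of $\nu'_{Y^t}$, which is the fiber of $\ell$ by Claim 18. In the critical case the $A'$-part of block $n$ has name $n$ at $y^*$ by Claim 17.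

**Step 7. Condition (c).** The purpose is to check the colors at the root. Let $X$ be the root stretch. Then $\nu'_{\varphi X}$ is the coloring of $A'$, and $\lambda^+_{X_m}$ is the coloring on $B$. If the last main node is the $B$-step $X_m$, then the $A'$-part of block $n$ has color $n$, its $B$-part has color $R_{X_m}(n)$, and $R_{X_m}(n)=n$ if the block is mixed, as in Step 6. If it is the sync node ($m=0$), the $A'$-part has color $R'_{y_0}(n)$ and the $B$-part has color $R_{X_0}(n)$, and these agree if both parts occur.

**Step 8. Condition (b).** The purpose is to check crossing edges, by replacing a vertex of $A'$ by one of $A$, or a vertex of $B$ by one of $B'$, of the same type. Inside the pure and restricted subtrees (b) is inherited, since $A'\otimes B$ induces the given graphs on $A'$ and on $B$.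

*Sync nodes.* We use $\mathrm{rec}(\lambda_{X_0})=\mathrm{rec}(\lambda'_{y_0})$ to show: if the blocks named $n_1\ne n_2$ are complete to each other in $T$ (at $X_0$) or in $T'$ (at $y_0$), then the new blocks $n_1,n_2$ are complete. Say they are complete in $T$. The $B$-parts are complete. The $A'$-parts are complete via $\kappa_A$. $A'$-parts are complete to $B$-parts since the $A'$- and $A$-parts have the same types. The case of $T'$ is symmetric, using $\kappa_B$ and the types of $B'$.

Now let $xy$ be a crossing edge at the sync node. If $x,y\in A'$, it crosses in $T'$ at $y_0$; if $x,y\in B$, it crosses in $T$ at $X_0$. In both cases the names differ and the old blocks are complete. If $x\in A'$, $y\in B$, then by equality of the child data in $\mathrm{sync}$ there is $a\in A$ below the corresponding child of $X_0$ with the type of $x$ and with $\lambda_{X_0}(a)=\lambda'_{y_0}(x)$. (If that child $v$ is mixed, use the $\alpha$-component of $\pi(v)$ and $\lambda_v^+=\lambda_{X_0}|_{C_v}$; if it is pure $A$, use its set of pairs.) Then $ay$ is a crossing edge of $T$ at $X_0$, so the names differ and the blocks are complete in $T$.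

*$B$-steps.* At $X_i$, $i\ge1$, a crossing edge has an end $y$ in the pure $B$ child, and its other end $x$ is in $B\cap C_{X_{i-1}}$ or in $A'$. If $x\in A'$, replace it by $a\in A\cap C_{X_{i-1}}$ of the same type with $\lambda_{X_i}(a)=\nu_X(a)=\nu'_Z(x)$, which exists since the $A$-parts are equal. In either case we get a crossing edge of $T$ at $X_i$, so the names $n_1,n_2$ differ and the blocks are complete in $T$. Then the new blocks $n_1,n_2$ are complete: the $B$-parts are those of $T$; the $A'$-parts are complete by $\kappa_A$, and $A'$-parts to $B$-parts by types, because the $A$-part of $\mathrm{rec}(\lambda_{X_i})$ equals the $A$-part belonging to $\nu'_Z$.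

*$A$-steps.* Let $x=x_i$. Each new block $W$ has a *shadow* $\mathrm{sh}(W)$, a block of $\Pi'_x$ with $W\cap A'\subseteq\mathrm{sh}(W)$, and $B'_\ell\subseteq\mathrm{sh}(W)$ whenever $\emptyset\ne B_\ell\subseteq W$. In the non-critical case it is $Q$ for the first kind of blocks and $Q_\ell(x)$ for $B_\ell$, $\ell\in U$. In the critical case it is the block named $n$ by $\lambda'_x$; by Claim 17 it contains $B'_n$ (here $y_f=y_0$). The second child contains only $A'$-vertices. So a crossing edge is $a_1a_2$ with both ends in $A'$, which crosses in $T'$ at $x$; or it is $ab$ with $a\in A'$ in the second child and $b\in B_\ell$. In the latter case take $b'\in B'_\ell$ of the type of $b$. Since $b'\in C'_{y_f}$ is below the top node of $Y^{i-1}$, $ab'$ crosses in $T'$ at $x$. In both cases the two new blocks $W_1,W_2$ concerned have distinct shadows (so $W_1\ne W_2$), which are complete to each other. Then $W_1,W_2$ are complete: $A'$–$A'$ is clear. $A'\cap W_1$ is complete to $B'_m$, hence, by types, to $B_m$ for $B_m\subseteq W_2$, and symmetrically. For nonempty $B_\ell\subseteq W_1$ and $B_m\subseteq W_2$ we have $\ell\ne m$ and $B'_\ell$ complete to $B'_m$, hence $B_\ell$ complete to $B_m$.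

So $T^*$ is a weak derivation of $A'\otimes B$. Suppressing one-child nodes and applying Lemma 5, we get $A'\otimes B\in F_k$. $\square$

## 10. Terms under the gap embedding are well-quasi-ordered

Let $\Sigma$ be a finite alphabet whose letters have arities and levels in $\{0,\dots,N\}$ (the arities being arbitrary finite numbers). For the induction on levels we need terms whose leaves may carry elements of a wqo.

**Definition.** For a quasi-order $Q$ let $\mathcal T_j(Q)$ be the set of finite ordered terms whose nodes are either $\Sigma$-nodes of level $\ge j$ with the right number of children, or childless $Q$-nodes carrying an element of $Q$. Define $\le^*$ as in Section 8, where $\Sigma$-nodes go to $\Sigma$-nodes with the same letter, $Q$-nodes go to $Q$-nodes with a greater or equal element, the child-subterm condition holds for all nodes, and the gap conditions (including the root condition) are required only when the node $X$ in question (resp. the root) is a $\Sigma$-node.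

**Lemma 19.** $\le^*$ is a quasi-order.

*Proof.* The identity shows reflexivity. Let $\varphi:s\to t$, $\psi:t\to r$ be embeddings, let $u$ be the $i$-th child of $p$ in $s$, and let $\varphi p=t_0,t_1,\dots,t_d=\varphi u$ be the path in $t$; $t_1$ is the $i$-th child of $t_0$. Each $\psi t_{e+1}$ lies in the appropriate child-subterm of $\psi t_e$, so $\psi\varphi u$ lies in the $i$-th child-subterm of $\psi\varphi p$. If $u$ is a $\Sigma$-node, all $t_e$ are $\Sigma$-nodes, with $L(t_e)\ge L(u)$ for $1\le e\le d$. A node strictly between $\psi t_0$ and $\psi t_d$ either is some $\psi t_e$ with $1\le e<d$, of level $L(t_e)\ge L(u)$, or lies strictly between $\psi t_e$ and $\psi t_{e+1}$ and has level $\ge L(t_{e+1})\ge L(u)$. The root condition follows in the same way with $t_0$ the root of $t$ and $t_d=\varphi(\mathrm{root})$: all $t_e$, $0\le e\le d$, have level $\ge L(\mathrm{root})$, and proper ancestors of $\psi t_0$ have level $\ge L(t_0)$. $\square$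

**Lemma 20.** If $Q$ is a wqo, then $(\mathcal T_j(Q),\le^*)$ is a wqo for all $0\le j\le N+1$.

*Proof.* Downward induction on $j$. $\mathcal T_{N+1}(Q)=Q$. Assume the statement for $j+1$ and all wqos in place of $Q$.

**Step 1. Cutting.** The purpose is to reduce to terms with a root of level $j$. Let $U$ be the set of terms in $\mathcal T_j(Q)$ whose root is a $\Sigma$-node of level exactly $j$. Cutting at the topmost level-$j$ nodes identifies $\mathcal T_j(Q)$ with $\mathcal T_{j+1}(U\sqcup Q)$. We claim:
$$\text{an embedding in }\mathcal T_{j+1}((U,\le^*)\sqcup Q)\text{ yields one in }\mathcal T_j(Q). \tag{4}$$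
Replace the assignment of a $U$-node $x$ to a $U$-node $x'$ by an embedding $x\le^*x'$. The child-subterm conditions hold. Gap and root conditions for nodes of level $\ge j+1$ outside the $U$-terms are given, and so are the gap conditions for non-root nodes of $U$-terms. For the root of a $U$-term, which has level $j$, they are void, since all $\Sigma$-nodes in $\mathcal T_j(Q)$ have level $\ge j$. So by (4) and the induction hypothesis it suffices that $(U,\le^*)$ is a wqo.

**Step 2. A minimal bad sequence.** The purpose is to contradict the failure of this. Suppose $U$ is not a wqo, and take a minimal bad sequence $x_1,x_2,\dots$ in $U$: successively, $x_m$ has the minimal number of nodes among the $m$-th terms of bad sequences that begin with $x_1,\dots,x_{m-1}$. Let $P_m$ be the set of subterms of $x_m$ at the topmost level-$j$ nodes properly below its root, and $P=\bigcup_mP_m\subseteq U$.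

$P$ is a wqo. Suppose $p_1,p_2,\dots$ is bad with $p_i\in P_{m_i}$. Passing to a tail that starts at an index with the smallest $m_i$, we may assume $m_1\le m_i$ for all $i$. The sequence $x_1,\dots,x_{m_1-1},p_1,p_2,\dots$ is good by minimality, since $p_1$ has fewer nodes than $x_{m_1}$. Neither the $x$'s nor the $p$'s contain a good pair, so $x_i\le^*p_l$ for some $i<m_1\le m_l$. By inclusion $p_l\le^*x_{m_l}$; the root of $p_l$ has level $j$, so its root condition is void. By transitivity $x_i\le^*x_{m_l}$, a contradiction.

**Step 3. Conclusion.** The purpose is to find a good pair among the $x_m$. By the induction hypothesis $\mathcal T_{j+1}(P\sqcup Q)$ is a wqo, and after cutting it contains all child subterms of all $x_m$. Choose infinitely many $x_m$ with the same root letter. Since finite products of wqos are wqo, there are $m<m'$ among them such that all child subterms of $x_m$ are below the corresponding ones of $x_{m'}$ in $\mathcal T_{j+1}(P\sqcup Q)$, hence by (4) in $\le^*$. Map root to root and combine these embeddings. The root conditions of the child subterms are exactly the gap conditions below the root; and the root condition of $x_m$ itself is void. So $x_m\le^*x_{m'}$, a contradiction.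 $\square$

## 11. Finitely many residuals

*Proof of Theorem 7.* Fix a scheme.

**Step 1. A wqo that controls residuals.** Let $S(A)$ be the set of all terms $s(T)$, where $T$ is a reduced named derivation of some $A\otimes B\in F_k$, over all $B$. By Lemma 14 its terms have at most $2k(2|A|-1)$ nodes over the finite alphabet $\Sigma$, so $S(A)$ is finite, although $B$ is unbounded. Put $A\le A'$ if for all $s\in S(A)$ there is $t\in S(A')$ with $s\le^*t$. By Lemma 20 (with $Q=\emptyset$, $j=0$, $N=k+1$) and Higman this is a wqo.

Let $A\le A'$ and $B\in\mathrm{Res}(A)$. By Lemma 5, $A\otimes B$ has a derivation, hence a reduced named one, $T$. There is a term $s(T')\in S(A')$ with $s(T)\le^*s(T')$, where $T'$ is a reduced named derivation of some $A'\otimes B'$. Theorem 16 gives $B\in\mathrm{Res}(A')$. So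
$$A\le A'\ \Longrightarrow\ \mathrm{Res}(A)\subseteq\mathrm{Res}(A'). \tag{5}$$

**Step 2. The same on the other side.** The purpose is to control witnesses $B$ as well. Apply Step 1 to the transposed scheme, in which $I,J$ are exchanged. This gives a wqo $\le$ on $J$-typed graphs such that $B\le B'$ implies $\mathrm{Res}'(B)\subseteq\mathrm{Res}'(B')$, where $\mathrm{Res}'(B)=\{A:A\otimes B\in F_k\}$.

**Step 3. No infinite ascending chain.** If there were infinitely many residuals, take graphs with pairwise distinct residuals and an infinite ascending subsequence $A_1\le A_2\le\cdots$. By (5), $\mathrm{Res}(A_1)\subsetneq\mathrm{Res}(A_2)\subsetneq\cdots$. Pick $B_i\in\mathrm{Res}(A_{i+1})\setminus\mathrm{Res}(A_i)$, and $i<j$ with $B_i\le B_j$. Then $A_{i+1}\in\mathrm{Res}'(B_i)\subseteq\mathrm{Res}'(B_j)$, so $B_j\in\mathrm{Res}(A_{i+1})\subseteq\mathrm{Res}(A_j)$, since $i+1\le j$. This contradicts the choice of $B_j$. $\square$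

With Section 5, Theorems 2 and 3 are proved.

## 12. NLC-width for every fixed number of labels

We prove Theorem 4. Fix any $k$, and let $F$ be the set of colored graphs that are values of NLC$_k$-expressions. Define derivations and weak derivations as in Section 3, with (b) replaced by the following condition at nodes with two children:

* (b$^\times$) if $u_1,u_2$ are the two children of $w$, and $X,Y$ are blocks of $\Pi_w$ (possibly $X=Y$), then $X\cap C_{u_1}$ is complete or anticomplete to $Y\cap C_{u_2}$.

**Step 1. Lemmas 5 and 6.** The purpose is to have derivations at our disposal. From an NLC$_k$-expression take the tree of joins, and let $\Pi_w$ be the partition by labels at the join at $w$; equal labels stay equal, so (a) and (c) hold, and (b$^\times$) is the effect of $\times_S$. Conversely, name the blocks of $\Pi_w$ by $\lambda$, take by induction and (a) expressions of the two children with final labels $\lambda$, and join them by $\times_S$ with $S$ the set of pairs $(\ell,m)$ such that some edge joins name $\ell$ of the first child to name $m$ of the second. By (b$^\times$) this adds exactly the crossing edges. Then relabel as required; arbitrary relabelings are allowed. Suppression and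 restriction work as before, since (b$^\times$) passes to traces. Lemma 6 holds: if $z\notin C_u$ is adjacent to $x$ in the block $P$ of $\Pi_u^+$, apply (b$^\times$) at the least common ancestor of $u$ and $z$, where $P$ lies in the trace of one block on one child and $z$ is below the other child.

**Step 2. Reduced derivations have no twins.** The purpose is to replace all of Section 7. Suppose there are twins in a reduced derivation. Choose twins $P,Q$ at $u$ with no proper ancestor of $u$ having twins. Since the root has no twins, $u$ has a parent $p$. The distinct blocks $G_P,G_Q$ of $\Pi_p$ containing $P,Q$ lie in one block of $\Pi_p^+$, since otherwise the blocks of $\Pi_p^+$ containing them would be twins at $p$ by Lemma 6. Move $Q$ from $G_Q$ to $G_P$ in $\Pi_p$ only (omit $G_Q\setminus Q$ if empty). (a) holds below $p$, because the new trace on $C_u$ arises from $\Pi_u^+$ by uniting $P$ and $Q$, and the trace on the sibling of $u$ is unchanged. (a) above $p$, and (c), hold because $G_P,G_Q$ lie in one block of $\Pi_p^+$. (b$^\times$) holds at $p$: $P\cup Q$ is the new trace of the block on $C_u$, all its vertices have the same neighbors outside $C_u$, and $P$ was complete or anticomplete to each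 trace on the sibling. Now $|\Pi_u^+|$ decreases and the other $|\Pi_v^+|$ are unchanged, a contradiction.

**Step 3. Sections 6, 8, 10, 11.** The purpose is to see what carries over. There are no critical nodes, so the critical flag is always "no", $L(X)=b(X_f)$ for all stretches, and $\kappa_A,\kappa_B$ are not needed. Lemmas 9, 14, 15 use only (a), (c) and the bound $k$ on the number of blocks (in Lemma 14 criticality does not occur). Section 10 does not mention derivations, and Section 11 uses only Lemmas 5, 14, 20 and Theorem 16. So it remains to prove Theorem 16 for $F$.

**Step 4. Theorem 16 without critical nodes.** The purpose is to check which parts of Section 9 used (b). The construction (Steps 1–3 there) is unchanged, with only the non-critical case. Claim 18 holds: its proof uses Lemma 6, and at the end the two blocks at $y^*$ would be twins, which do not exist. The bound on the number of blocks is now simply $b'(x)\ge L(Y^i)\ge L(X)$. Conditions (a) and (c) were checked by means of (a), (c), (N1), Claim 18 and equality of letters, so they are unchanged. We check (b$^\times$).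

*Pure and restricted subtrees.* It is inherited from $T$ and $T'$.

*$A$-steps.* Let $x=x_i$, let $W_1$ be a block's part in the path child and $W_2\subseteq A'$ a block's part in the second child, both nonempty. Shadows are defined as in the non-critical case of Section 9. Let $\mathrm{sh}_1$ be the part of the first block's shadow below the path side of $x$ in $T'$, i.e. below the top node of $Y^{i-1}$. It contains $W_1\cap A'$, and all $B'_\ell$ with $\emptyset\ne B_\ell\subseteq W_1$. Let $\mathrm{sh}_2$ be the part of the second block's shadow below the other child of $x$; it contains $W_2$. In $T'$, $\mathrm{sh}_1$ is complete or anticomplete to $\mathrm{sh}_2$. So all pairs in $(W_1\cap A')\times W_2$ have the corresponding value; and a pair $(b,a)$ with $b\in B_\ell\subseteq W_1$, $a\in W_2$ has the value of $(b',a)$ for $b'\in B'_\ell$ of the type of $b$, which is the same value. So $W_1$ is complete or anticomplete to $W_2$. (If the two children are in the other order, the condition is the same up to exchanging sides.)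

*$B$-steps.* At $X_i$, $i\ge1$, consider the part of block $n_1$ in the path child and the part of block $n_2$ in the pure $B$ child. In the former replace the $A'$-vertices by the $A$-vertices of name $n_1$ under $\nu_X$. The result is the part of block $n_1$ of $\Pi_{X_i}$ below $X_{i-1}$, which is complete or anticomplete in $T$ to the part of block $n_2$ in the pure $B$ child. As the types of the $A'$- and $A$-parts agree (equal $A$-parts), this persists.

*Sync nodes.* Consider the parts of blocks $n_1,n_2$ below the first and the second child. In $T$ the corresponding parts are complete or anticomplete to each other, with a value $v_T$; similarly in $T'$, with a value $v_{T'}$ (where both parts are nonempty). $B$–$B$ pairs have value $v_T$, and $A'$–$A'$ pairs have value $v_{T'}$. For a pair of an $A'$-vertex and a $B$-vertex, in either order, equality of the child data shows that its $A'$-vertex can be replaced by an $A$-vertex of the same type and name in the same slot, and that its $B$-vertex can be replaced by a $B'$-vertex of the same type and name in the same slot. So its value equals both $v_T$ and $v_{T'}$. If $A'$–$A'$ and $B$–$B$ pairs both occur, then $A'$–$B$ pairs occur too, and $v_T=v_{T'}$.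 In every case all pairs have the same value.

So $T^*$ is a weak derivation, and $A'\otimes B\in F$. Hence Theorem 7 holds for $F$ in place of $F_k$.

**Step 5. The algorithm.** The purpose is to adapt Section 5. Lemma 8 and the decision procedure use only Theorem 7, so they hold for $F$. In the construction, condition 2 of the split is replaced by: for all names $\ell,m$, the name-$\ell$ vertices of $W_1$ are complete or anticomplete to the name-$m$ vertices of $W_2$. Such data exist by Step 1, and given such data the expressions of the two sides are combined as in Step 1: join by $\times_S$, then relabel by $h$. For the dynamic program, summaries store, instead of $E$ and $\bar E$, for each ordered pair $(\ell,m)$ whether an adjacent and whether a non-adjacent pair with first vertex in $W_1$ of name $\ell$ and second vertex in $W_2$ of name $m$ occurs. The updates are as before: take the union over the children, and for triples at $d_1$ and $d_2$ on different sides enter the pair of names, ordered with the name of the $W_1$-vertex first, as adjacent or non-adjacent according to $M_d$. At the root accept a summary in which both sides occur, no ordered pair $(\ell,m)$ occurs both as adjacent and as non-adjacent,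 and both classes are classes of members of $F$. The running time is as before. This gives the analogue of Theorem 3.

For the analogue of Theorem 2 apply Oum–Seymour with $2k$. Since NLC-width $\le k$ implies $\mathrm{cw}\le2k$ (Johansson 1998), a certificate of $\mathrm{cw}>2k$ shows that the NLC-width exceeds $k$. Otherwise we obtain an $r$-expression with $r=2^{6k+2}-1$ constant, decide whether $(G,\text{const }1)\in F$, and, if so, construct an NLC$_k$-expression. Hence for every fixed $k$ one can decide NLC-width $\le k$ and construct an NLC$_k$-expression in polynomial time. $\blacksquare$
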